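\title{The Randi\'c index and the radius of a connected graph}

\begin{abstract}
We prove the conjecture of Fajtlowicz that $R(G)\ge r(G)-1$ for every connected graph $G$ with at least two vertices, where $R$ is the Randi\'c index and $r$ is the radius. In fact $R(G)>r(G)-\frac12$. The proof bounds the smaller index $R'(G)=\sum_{uv\in E(G)}1/\max\{d_u,d_v\}$ from below by half the minimum diameter of a spanning tree of $G$. It is an induction on the number of edges with a stronger hypothesis for $2$-connected graphs. Its main tool is a double counting identity for vertex sets inside which the deletion of any single edge increases $R'$. The paper is self-contained.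
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and a graph is \emph{nontrivial} if it has at least two vertices. We write $d_v$ for the degree of a vertex $v$ and $\operatorname{dist}(u,v)$ for the distance between $u$ and $v$. In a connected graph $G$ the \emph{eccentricity} of $v$ is $\operatorname{ecc}_G(v)=\max_{u}\operatorname{dist}(u,v)$; the \emph{radius} $r(G)$ is the smallest and the \emph{diameter} $D(G)$ is the largest eccentricity of a vertex. The \emph{Randi\'c index} of $G$ is
\[
R(G)=\sum_{uv\in E(G)}\frac1{\sqrt{d_ud_v}} .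
\]
Fajtlowicz conjectured that
\[
R(G)\ge r(G)-1\qquad\text{for every connected graph } G;
\]
we take the problem from \cite{mmn}. Caporossi and Hansen showed that $R(T)\ge r(T)+\sqrt2-\frac32$ for every nontrivial tree $T$. The conjecture is known to hold for unicyclic, bicyclic and tricyclic graphs, and more generally for connected graphs whose cyclomatic number $|E(G)|-|V(G)|+1$ is at most $4$.

To see why such a bound should hold, let $G$ be connected with $n\ge2$ vertices. Since $1/\sqrt{d_ud_v}\le\frac12(1/d_u+1/d_v)$, we have $R(G)\le n/2$, with equality for regular graphs; the radius is also at most $n/2$, as we recall below. The index falls below $n/2$ only through edges whose ends have different degrees, and it falls far in a star, where $R(K_{1,m})=\sqrt m$. But vertices of large degree tend to make distances short: the star has radius $1$. At the other extreme, the path $P_{2k}$ with $k\ge2$ has radius $k$, two edges of weight $1/\sqrt2$ and $2k-3$ edges of weight $\frac12$, so $R(P_{2k})-r(P_{2k})=\sqrt2-\frac32<0$. One is led to guess that $R$ is at least $r$ minus a small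 constant, and this is what we prove.

We replace $R$ by a smaller index that is easier to follow under deletion of edges, and $r$ by a finer parameter. Put
\[
R'(G)=\sum_{uv\in E(G)}\frac1{\max\{d_u,d_v\}},
\]
and for connected $G$ let $\tau(G)$ be the minimum diameter of a spanning tree of $G$. The term of an edge in $R'$ sees only the larger of the two degrees, so lowering the degree of a vertex affects only the edges to neighbors of no larger degree. A graph is \emph{$2$-connected} if it is connected, has at least three vertices and has no cut vertex, that is, no vertex whose removal disconnects it.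

\begin{theorem}\label{thm:radius}
For every nontrivial connected graph $G$,
\[
R(G)\ \ge\ R'(G)\ \ge\ \tfrac12\,\tau(G)\ \ge\ r(G)-\tfrac12,\qquad\text{and}\qquad R(G)>r(G)-\tfrac12 .
\]
In particular $R(G)\ge r(G)-1$.
\end{theorem}

The middle inequality is the substance. We prove it together with a stronger inequality for $2$-connected graphs, which the induction needs.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(I)] If $G$ is connected and has at least one edge, then $2R'(G)\ge\tau(G)$.
\item[(II)] If $G$ is $2$-connected, then $2R'(G)\ge\tau(G)+\frac23$.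
\end{enumerate}
\end{theorem}

Recall that a tree $T$ of diameter $D$ has $r(T)\le\lceil D/2\rceil$. Indeed, let $v_0v_1\dots v_D$ be a longest path and $m=v_{\lfloor D/2\rfloor}$. For any vertex $u$, the path from $u$ to one of the ends $v\in\{v_0,v_D\}$ passes through $m$, so $\operatorname{dist}(u,m)=\operatorname{dist}(u,v)-\operatorname{dist}(m,v)\le D-\lfloor D/2\rfloor$.

\begin{proof}[Proof of Theorem~\ref{thm:radius} from Theorem~\ref{thm:main}]
The first inequality holds because $\sqrt{d_ud_v}\le\max\{d_u,d_v\}$, and the second is (I). Let $T$ be a spanning tree of diameter $\tau=\tau(G)$. Distances in $T$ are at least those in $G$, so $r(G)\le r(T)\le\lceil\tau/2\rceil\le(\tau+1)/2$, which is the third inequality.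

Suppose that $R(G)=r(G)-\frac12$. Then $R(G)=R'(G)$, so every edge joins two vertices of equal degree, and the connected graph $G$ is regular. Hence $R(G)=n/2$ with $n=|V(G)|$, and $n=2r(G)-1$. But $\tau\le n-1$, so $r(G)\le\lceil(n-1)/2\rceil=r(G)-1$, a contradiction.
\end{proof}

A \emph{breadth-first tree} of $G$ from a vertex $c$ is a spanning tree in which every vertex has the same distance from $c$ as in $G$. Taking $c$ of eccentricity $r(G)$ gives $\tau(G)\le2r(G)$. So $\tau(G)\in\{2r(G)-1,2r(G)\}$, and $\tau/2$ is the radius measured in half units. The diameter is no substitute: the cycle $C_n$ has $D=\lfloor n/2\rfloor$ and $\tau=n-1$.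

\begin{remark}\label{rem:sharp}
For $P_{2k}$ with $k\ge2$ every edge contributes $\frac12$ to $R'$, so $R'=k-\frac12=r-\frac12$ and $\tau=2k-1=2R'$. Thus the bounds $R'\ge\tau/2$ and $R'\ge r-\frac12$ are best possible, and (II) fails without $2$-connectivity. The best additive constant for $R$ itself is not determined here.
\end{remark}

\section{The method on an example}\label{sec:example}

The \emph{weight} of an edge is its term in $R'$. Three properties make $\tau$ suited to induction. Let $G$ be connected.
\begin{enumerate}
\item[(M1)] If $G''$ is a connected spanning subgraph of $G$, then distances in $G''$ are at least those in $G$, so $D(G'')\ge D(G)$; and every spanning tree of $G''$ is one of $G$, so $\tau(G'')\ge\tau(G)$.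
\item[(M2)] Attaching one leaf raises $\tau$ by at most $1$, and attaching any number of leaves raises it by at most $2$: attach them to an optimal spanning tree.
\item[(M3)] If $G$ is a tree, then $\tau(G)=D(G)$.
\end{enumerate}
By (M1), a smallest counterexample to (I) has no proper connected spanning subgraph $G''$ with $R'(G'')\le R'(G)$. If every connected graph with a cycle had such a subgraph, (I) would reduce to the inequality $2R'\ge D$ for trees. For $C_n$ this works, since deleting an edge lowers $R'$ from $n/2$ to $(n-1)/2$. The following example shows what can go wrong and how the proof responds.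

\begin{example}\label{ex:F}
Let $m\ge4$, let $B=K_{2,m}$ with parts $\{h,h'\}$ and $\{x_1,\dots,x_m\}$, and let $F_m$ be $B$ with one leaf attached to each $x_i$. Then $d_h=d_{h'}=m$ and $d_{x_i}=3$. The edges at $h$ weigh $1$ in total, so do those at $h'$, and each leaf edge weighs $\frac13$. Thus $R'(F_m)=2+\frac m3$, while $R'(B)=2$.

\emph{One edge.} Delete $hx_1$. The remaining $m-1$ edges at $h$ weigh $\frac1{m-1}$ each, again $1$ in total. The leaf edge at $x_1$ goes from $\frac13$ to $\frac12$, and nothing else changes. So deleting any edge of $B$ \emph{increases} $R'$ by $\frac16$.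

\emph{All edges at $h$ but one.} Keep only $hx_1$. The edges at $h$ now weigh $\frac13$ instead of $1$, and $m-1$ leaf edges gain $\frac16$ each, so $R'$ changes by $-\frac23+\frac{m-1}6$. For $m\le5$ this is at most $0$, and we have reached a spanning tree without increasing $R'$.

\emph{The leaves.} For $m\ge6$ both deletions increase $R'$. Now observe that the increases $\frac16$, summed over the $2m$ edges of $B$, give $\frac m3=R'(F_m)-R'(B)$, the amount that the leaves add to $R'$. The failure of the second deletion says that $\frac{m-1}6>\frac23$, so the edges at $h$ alone contribute more than $\frac23$ to this sum. Hence the leaves add more than $\frac23$ to $R'$ and at most $2$ to $\tau$, and (II) for the smaller graph $B$ gives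
\[
2R'(F_m)>2R'(B)+\tfrac43\ge\tau(B)+\tfrac23+\tfrac43\ge\tau(F_m).
\]
\end{example}

The coincidence in the last step is an instance of a general identity (Lemma~\ref{lem:identity}). The proof of Theorem~\ref{thm:main} follows the pattern of the example. Cut vertices are removed by surgery (Section~\ref{sec:cut}). What remains is a $2$-connected graph together with some vertices of degree $1$ or $2$. On a set $X$ of vertices of degree at least $3$ every single deletion increases $R'$; the identity then expresses a quantity $\widehat\Phi(X)$, carried by the edges that leave $X$, as a sum of positive terms over the edges inside $X$. The failure of larger deletions at local maxima of the degree forces $\widehat\Phi(X)>\frac23$ (Sections~\ref{sec:local}--\ref{sec:leaves}). For (I) the edges leaving $X$ go to leaves, and we delete the leaves. For (II) they go to vertices of degree $2$, and we delete about half of these edges at random (Section~\ref{sec:main}).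

The constant $\frac23$ balances the two cases. Suppose we try to prove (II) with a surplus $b$ in place of $\frac23$. In a smallest counterexample no deletion that preserves connectivity lowers $R'$ by $b/2$ or more. The argument of Section~\ref{sec:main} then gives $\widehat\Phi(X)>1-\frac b2$, and the random deletion lowers $R'$ by at least $\frac12\widehat\Phi(X)$; this is a contradiction when $\frac12(1-\frac b2)\ge\frac b2$, that is, $b\le\frac23$. In case (I) the leaves must add at least $1-\frac b2$ to $R'$ in order to pay for an increase of $\tau$ by $2$. The choice $b=\frac23$ asks the least of the leaves.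

\section{Surgery at cut vertices}\label{sec:cut}

When a graph is modified, a surviving edge \emph{gains} $\delta$ if its weight increases by $\delta$. If one end of an edge has its degree lowered from $k$ to $k'\ge1$ and the other end keeps its degree $d$, the edge gains
\begin{equation}\label{eq:gain}
\frac1{\max\{k',d\}}-\frac1{\max\{k,d\}}\le\frac1{k'}-\frac1k ,
\end{equation}
because the left side is $0$ for $d\ge k$, and $\max\{k,d\}=k$ otherwise. A second fact is used throughout.
\begin{enumerate}
\item[(U)] If $d_v\ge1$ and no neighbor of $v$ has larger degree than $v$, then the edges at $v$ have total weight exactly $1$. In particular $R'(G)\ge1$ whenever $G$ has an edge.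
\end{enumerate}

\begin{lemma}[Pruning]\label{lem:prune}
Let $G$ be connected.
\begin{enumerate}
\item[(a)] If $c$ is a cut vertex and $Q$ is a union of some, but not all, components of $G-c$, then $R'(G-Q)\le R'(G)$. In particular, if $|V(G)|\ge3$, deleting a leaf does not increase $R'$.
\item[(b)] If $z$ is a leaf whose neighbor $w$ has degree $2$, and the other neighbor $u$ of $w$ has degree at least $2$, then $R'(G-z)=R'(G)-\frac12$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $k=d_c$ and $j=|N(c)\cap Q|$, so $j<k$. By \eqref{eq:gain} each of the $k-j$ surviving edges at $c$ gains at most $\frac1{k-j}-\frac1k=\frac j{k(k-j)}$, which makes at most $j/k$ in total, and no other surviving edge changes. It remains to see that the lost edges weigh at least $j/k$. If all neighbors of $c$ in $Q$ have degree at most $k$, the $j$ lost edges at $c$ weigh exactly $j/k$. Otherwise a vertex $v$ of maximum degree in $Q$ has $d_v>k$; its neighbors lie in $Q\cup\{c\}$, so by (U) its edges, all of them lost, weigh $1\ge j/k$. For the last claim, the neighbor of a leaf is a cut vertex when $|V(G)|\ge3$.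

(b) The edge $zw$ weighs $\frac12$, and $wu$ weighs $1/d_u$ both before and after.
\end{proof}

A \emph{split} of a connected graph $G$ at a cut vertex $c$ is a pair $(A,B)$ of induced subgraphs with $V(A)\cup V(B)=V(G)$ and $V(A)\cap V(B)=\{c\}$ such that $A-c$ and $B-c$ are nonempty unions of components of $G-c$. Both $A$ and $B$ are connected. Let $k_A$ and $k_B$ be the degrees of $c$ in $A$ and in $B$. The degree of $c$ drops in $A$, which distorts the weights; to restore it, let $A^+$ be $A$ with $k_B$ new leaves at $c$, and let $B^+$ be $B$ with $k_A$ new leaves at $c$. Vertices of $A$ have the same degrees and the same mutual distances in $A^+$ as in $G$. A new leaf of $A^+$ has distance $\operatorname{dist}(c,y)+1$ from each $y\in V(A)$, so $D(A^+)\ge\operatorname{ecc}_A(c)+1$. The same holds for $B^+$.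

\begin{lemma}[Splitting]\label{lem:split}
For a split $(A,B)$ of $G$ at $c$,
\begin{equation}\label{eq:split}
R'(G)=R'(A^+)+R'(B^+)-1 .
\end{equation}
Moreover $|E(A^+)|<|E(G)|$ if $B$ has an edge not at $c$, and $|E(B^+)|<|E(G)|$ if $A$ has an edge not at $c$.
\end{lemma}

\begin{proof}
Old edges keep their weights, and the $k_A+k_B=d_c$ new edges weigh $1/d_c$ each. Also $|E(G)|-|E(A^+)|=|E(B)|-k_B$ is the number of edges of $B$ not at $c$.
\end{proof}

The next lemma is the bridge from distances to spanning trees. Seen from the deeper side of a cut vertex, the shallower side matters for $\tau$ only through its depth, so it may be replaced by a path. A lower bound for $R'(B^+)$ in terms of that depth shows that the replacement does not increase $R'$.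

\begin{lemma}[Path replacement]\label{lem:path}
Let $(A,B)$ be a split of $G$ at $c$, let $L=\operatorname{ecc}_B(c)$, and let $G_L$ be $A$ with a path of length $L$ attached at $c$.
\begin{enumerate}
\item[(a)] If $2R'(B^+)\ge L+1+2\varepsilon$, then $R'(G_L)\le R'(G)-\varepsilon$.
\item[(b)] If $\operatorname{ecc}_A(c)\ge L$, then $\tau(G_L)\ge\tau(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $d=k_A+k_B$ and $d'=k_A+1$ be the degrees of $c$ in $G$ and in $G_L$, and let $w$ be the total weight of $E(A)$ in $G$. Then $R'(G)=w+R'(B^+)-k_A/d$. In $G_L$, each of the $k_A=d'-1$ edges of $A$ at $c$ gains at most $\frac1{d'}-\frac1d=\frac{k_B-1}{dd'}$ by \eqref{eq:gain}, the other edges of $A$ do not change, and the path weighs $\frac1{d'}+\frac{L-1}2$ since $d'\ge2$. Using $R'(B^+)-\frac{L-1}2\ge1+\varepsilon$ and $1-\frac{k_A}d=\frac{k_B}d$,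
\[
R'(G)-R'(G_L)\ge\varepsilon+\frac{k_B}d-\frac1{d'}-\frac{(d'-1)(k_B-1)}{dd'}
=\varepsilon+\frac{k_Bd'-d-(d'-1)(k_B-1)}{dd'} .
\]
The numerator equals $-d+d'+k_B-1=0$.

(b) Let $T'$ be a spanning tree of $G_L$ of diameter $\tau(G_L)$. It consists of the attached path and a spanning tree $T_A$ of $A$. With $e=\operatorname{ecc}_{T_A}(c)\ge\operatorname{ecc}_A(c)\ge L$ we have $D(T')=\max\{D(T_A),e+L\}$. The union of $T_A$ with a breadth-first tree of $B$ from $c$ is a spanning tree of $G$ of diameter at most $\max\{D(T_A),e+L,2L\}$, and this is $D(T')$ because $L\le e$.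
\end{proof}

Finally, $2$-connectivity will always be used in the following form.
\begin{enumerate}
\item[(C)] Let $B$ be $2$-connected. All degrees in $B$ are at least $2$. If some, but not all, edges of $B$ at one vertex $h$ are deleted, the result is connected, because $B-h$ is connected. In particular $B-e$ is connected for every edge $e$. The same deletions preserve connectivity when leaves are attached to $B$.
\end{enumerate}

\section{The effect of deleting edges}\label{sec:local}

Degrees and all quantities defined from them refer to the graph $G$ before any deletion, and the \emph{change} caused by a deletion is the new value of $R'$ minus the old one. A neighbor $y$ of $x$ is \emph{lower}, \emph{tied} or \emph{higher} if $d_y<d_x$, $d_y=d_x$ or $d_y>d_x$; let $s_x$, $t_x$, $a_x$ be the numbers of such neighbors, so $s_x+t_x+a_x=d_x$. An edge is a \emph{tie} if its ends have equal degree, which we call the degree of the tie, and it is \emph{strict} otherwise.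

\begin{lemma}[Gain rule]\label{lem:rule}
Delete a set of edges, and let $xy$ be a surviving edge each of whose ends loses at most one edge. If $d_x>d_y$, then $xy$ gains $\frac1{d_x(d_x-1)}$ if $x$ loses an edge and $0$ otherwise. If $d_x=d_y=d$, then $xy$ gains $\frac1{d(d-1)}$ if both ends lose an edge and $0$ otherwise.
\end{lemma}

\begin{proof}
If $d_x>d_y$, the new degree of $x$ is at least $d_x-1\ge d_y$, so it is still the larger one. If $d_x=d_y=d$, the larger of the new degrees is $d-1$ if both ends lose an edge and $d$ otherwise.
\end{proof}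

This suggests the following quantities. For $d_x\ge2$ put
\[
\alpha_x=\frac{a_x+t_x}{d_x(d_x-1)}=\frac{d_x-s_x}{d_x(d_x-1)},\qquad \beta_x=\frac{s_x}{d_x(d_x-1)} .
\]
For a set $Z$ of vertices of degree at least $2$ put
\[
\beta(Z)=\sum_{z\in Z}\beta_z,\qquad \lambda(Z)=\sum_{\text{ties inside }Z}\frac1{d(d-1)},\qquad \gamma(Z)=\beta(Z)+\lambda(Z),
\]
where $d$ is the degree of the tie and ``inside $Z$'' means that both ends lie in $Z$. Call a vertex \emph{neutral} if it has degree $2$ and both its neighbors have degree at least $3$. A neutral vertex has $\beta=0$ and lies on no tie, so adding neutral vertices to $Z$ does not change $\gamma(Z)$.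

\begin{lemma}\label{lem:delete}
\begin{enumerate}
\item[(a)] Let $e=xy$ be an edge with $d_x,d_y\ge2$. Deleting $e$ changes $R'$ by $\beta_x-\alpha_y$ if $d_y>d_x$, and by $\frac{s_x+s_y-(d-1)}{d(d-1)}$ if $d_x=d_y=d$. If $s_x=0$, the change is at most $0$.
\item[(b)] Let $a_h=0$, and let $N(h)$ be the disjoint union of $K\ne\emptyset$ and $Z$, where all vertices of $Z$ have degree at least $2$. Deleting the edges from $h$ to $Z$ changes $R'$ by
\[
-1+\sum_{y\in K}\frac1{\max\{|K|,d_y\}}+\gamma(Z).
\]
\item[(c)] Let $a_y=1$ and $t_y=0$. Let $Z$ be the set of lower neighbors of $y$ of degree at least $2$, and suppose that the number $g$ of leaves adjacent to $y$ is $0$ or $1$. Deleting the edges from $y$ to $Z$ changes $R'$ by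
\[
-1+\frac1{d_y}+\frac g2+\gamma(Z).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $d_y>d_x$. The lost edge weighs $1/d_y$. By Lemma~\ref{lem:rule} the other $s_y-1$ edges from $y$ to lower neighbors gain $\frac1{d_y(d_y-1)}$ each, the edges from $x$ to lower neighbors gain $\beta_x$ in total, and no other edge gains. Since $-\frac1{d_y}+\frac{s_y-1}{d_y(d_y-1)}=-\alpha_y$, the change is $\beta_x-\alpha_y$. For a tie the change is $-\frac1d+\frac{s_x+s_y}{d(d-1)}$. If $s_x=0$, then $d_y\ge d_x$, and the change is $-\alpha_y\le0$ in the strict case; in the case of a tie $s_y\le d-1$, so the numerator is at most $0$.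

In (b) and (c) we delete the edges from a vertex $v$ to a set $Z$ of neighbors with $2\le d_z\le d_v$. The edges not at $v$ all survive and fall under Lemma~\ref{lem:rule}. Since $v$ is not a lower neighbor of any $z\in Z$, the edges from $z$ to its lower neighbors gain $\beta_z$ in total; the ties inside $Z$ gain $\lambda(Z)$; nothing else gains. So the edges not at $v$ gain exactly $\gamma(Z)$. It remains to look at the edges at $v$.

(b) They weigh $1$ before, by (U), and the displayed sum after.

(c) The edge to the higher neighbor does not change. The other $d_y-1$ edges weigh $1-\frac1{d_y}$ before. After the deletion only the leaf edge remains, if $g=1$, and it weighs $\frac12$.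
\end{proof}

\section{Admissible sets}\label{sec:adm}

In a smallest counterexample no single deletion helps. We isolate this situation, allowing a few exceptional vertices of small degree outside the set under study.

\begin{definition}\label{def:adm}
A set $X\subseteq V(G)$ is \emph{admissible} if $|X|\ge2$, $G[X]$ is connected, and
\begin{enumerate}
\item[(A1)] $d_x\ge3$ for all $x\in X$, and every neighbor of $x$ outside $X$ is a lower neighbor;
\item[(A2)] $R'(G-e)>R'(G)$ for every edge $e$ of $G[X]$.
\end{enumerate}
\end{definition}

By Lemma~\ref{lem:delete}(a), condition (A2) says that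
\begin{equation}\label{eq:A2}
\alpha_y<\beta_x\ \text{ for each edge $xy$ of $G[X]$ with $d_y>d_x$},\qquad s_u+s_v\ge d\ \text{ for each tie $uv$ of $G[X]$ of degree $d$.}
\end{equation}
Throughout this section $X$ is admissible. By (A1), all ties and all edges to higher neighbors at vertices of $X$ belong to $G[X]$.

\begin{lemma}\label{lem:basic}
For every $x\in X$ we have $s_x\ge1$, $\alpha_x\le\frac13$ and $\frac1{d_x}-\beta_x\le\frac16$. If $a_x+t_x\ge1$, then $(a_x+t_x)\beta_x\ge\frac1{d_x}$.
\end{lemma}

\begin{proof}
Write $d=d_x$. The vertex $x$ lies on an edge $e$ of $G[X]$, and $s_x=0$ would give $R'(G-e)\le R'(G)$ by Lemma~\ref{lem:delete}(a). So $s_x\ge1$, whence $\alpha_x\le\frac1d\le\frac13$ and $\frac1d-\beta_x\le\frac{d-2}{d(d-1)}$. The last fraction is at most $\frac16$ because $d(d-1)-6(d-2)=(d-3)(d-4)\ge0$ for integers $d$. Finally, two positive integers $a_x+t_x$ and $s_x$ with sum $d$ have product at least $d-1$.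
\end{proof}

\subsection*{The identity}

The neighbors of $x\in X$ outside $X$ are its \emph{outer} neighbors; let $o_x\le s_x$ be their number. For the edges of $G[X]$ define
\[
\varphi(xy)=\hat\varphi(xy)=\beta_x-\alpha_y\quad(d_y>d_x),
\]
\[
\varphi(uv)=\beta_u+\beta_v,\qquad \hat\varphi(uv)=\beta_u+\beta_v-\frac{\min\{o_u,o_v\}}{d(d-1)}\quad(uv\text{ a tie of degree }d),
\]
and put
\[
\Phi(X)=\sum_{x\in X}o_x\alpha_x,\qquad \widehat\Phi(X)=\Phi(X)-\sum_{\text{ties }uv\text{ of }G[X]}\frac{\min\{o_u,o_v\}}{d(d-1)} .
\]
For a strict edge, $\varphi$ is the increase of $R'$ caused by deleting it. The number $\Phi(X)$ adds up, over the edges to outer neighbors, the loss $\alpha_x$ at the end in $X$ caused by deleting one such edge. The correction in $\widehat\Phi(X)$ accounts for ties that gain when both ends lose an edge simultaneously. We shall use $\Phi$ when the outer edges are few and $\Phi$ has an upper bound, and $\widehat\Phi$ when outer edges are actually deleted. For $F\subseteq E(G[X])$ write $\varphi(F)$ and $\hat\varphi(F)$ for the sums over $F$.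

\begin{lemma}\label{lem:identity}
\begin{enumerate}
\item[(a)] $\Phi(X)=\varphi(E(G[X]))$ and $\widehat\Phi(X)=\hat\varphi(E(G[X]))$.
\item[(b)] $\varphi\ge\hat\varphi>0$. For a tie $uv$ of degree $d$, $\hat\varphi(uv)\ge\max\{\beta_u,\beta_v\}\ge\frac2{d(d-1)}$.
\item[(c)] Let $F\subseteq E(G[X])$ and $Z_1,Z_2\subseteq X$, and suppose that $F$ contains no tie inside $Z_1$ and no tie inside $Z_2$. Then $\widehat\Phi(X)\ge\hat\varphi(F)+\lambda(Z_1)+\lambda(Z_2)$ and $\Phi(X)\ge\varphi(F)+\lambda(Z_1)+\lambda(Z_2)$.
\end{enumerate}
\end{lemma}

\begin{proof}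
(a) For each vertex, $s_x\alpha_x=(a_x+t_x)\beta_x$. Sum this over $X$. On the left, $x$ has $o_x$ outer neighbors and $s_x-o_x$ lower neighbors in $X$, so the sum is $\Phi(X)$ plus the sum of $\alpha_y$ over the strict edges of $G[X]$, where $y$ is the higher end. On the right, we get the sum of $\beta_x$ over the strict edges of $G[X]$, where $x$ is the lower end, plus the sum of $\beta_u+\beta_v$ over the ties. This is the first identity, and subtracting the corrections gives the second.

(b) For strict edges use \eqref{eq:A2}. For a tie, $\min\{o_u,o_v\}\le\min\{s_u,s_v\}$, so $\hat\varphi(uv)\ge\max\{s_u,s_v\}/(d(d-1))$, and $\max\{s_u,s_v\}\ge2$ because $s_u+s_v\ge d\ge3$.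

(c) A tie of degree $d$ inside $Z_1$ or $Z_2$ contributes at most $\frac2{d(d-1)}$ to $\lambda(Z_1)+\lambda(Z_2)$, and this is at most its value under $\hat\varphi$. All remaining edges have positive value.
\end{proof}

The sets $Z_1$ and $Z_2$ in (c) may overlap: one tie can pay for two terms $\lambda$.

\begin{remark}
The identity already shows that every connected graph $G$ of minimum degree at least $3$ has an edge whose deletion does not increase $R'$. Otherwise $X=V(G)$ is admissible with $\Phi(X)=0$, whereas $\varphi(E(G))>0$. The work lies in the vertices of degree $1$ and $2$.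
\end{remark}

\subsection*{Hubs}

To bound $\widehat\Phi(X)$ below by a constant we need more than positivity. As in Example~\ref{ex:F}, the extra information comes from deleting almost all edges at a local maximum of the degree, because by (U) these edges weigh exactly $1$. Let
\[
H=\{x\in X: a_x=0\},\qquad Y=X\setminus H .
\]
The elements of $H$ are the \emph{hubs}; every vertex of maximum degree in $X$ is a hub. For $h\in H$ let $W_h=N(h)\cap X$, which is nonempty, let $E_h$ be the set of edges from $h$ to $W_h$, and put $\sigma_h=o_h\alpha_h$. For $J\subseteq W_h$ put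
\[
\eta_h(J)=\gamma(W_h\setminus J)+\sum_{y\in J}\frac1{d_y},
\]
and write $\eta_h(x)$ for $\eta_h(\{x\})$ and $W_h-x$ for $W_h\setminus\{x\}$. The number $\eta_h(J)$ is what a deletion at $h$ that keeps the edges to $J$ gives back.

\begin{lemma}[Hub deletion]\label{lem:hubdel}
Let $h\in H$, let $\emptyset\ne J\subseteq W_h$, let $I$ be a set of outer neighbors of $h$, and let $k=|I|+|J|\le3$. Suppose that the vertices of $I$ have degree at most $k$ and that the outer neighbors of $h$ not in $I$ are neutral. Deleting all edges at $h$ except those to $I\cup J$ changes $R'$ by $\eta_h(J)-1+|I|/k$.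
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:delete}(b) with $K=I\cup J$. For $y\in J$ we have $d_y\ge3\ge k$, for $y\in I$ we have $d_y\le k$, and the neutral vertices do not affect $\gamma(Z)$.
\end{proof}

So when hub deletions fail to lower $R'$, the numbers $\eta_h(J)$ are large. The next two lemmas bound $\widehat\Phi(X)$ and $\Phi(X)$ from below by these numbers.

\begin{lemma}\label{lem:hubedges}
For $h\in H$ we have $\varphi(E_h)=\beta(W_h)+\sigma_h$ and $\hat\varphi(E_h)\ge\beta(W_h)$. Consequently $\widehat\Phi(X)\ge\eta_h(J)-|J|/6$ for every $J\subseteq W_h$.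
\end{lemma}

\begin{proof}
Let $d=d_h$, so $\alpha_h=\frac{t_h}{d(d-1)}$. The set $E_h$ consists of $s_h-o_h$ strict edges and $t_h$ ties, so
\[
\varphi(E_h)=\beta(W_h)-(s_h-o_h)\frac{t_h}{d(d-1)}+t_h\frac{s_h}{d(d-1)}=\beta(W_h)+o_h\alpha_h .
\]
The corrections at the $t_h$ ties total at most $t_ho_h/(d(d-1))=\sigma_h$. Lemma~\ref{lem:identity}(c) with $F=E_h$, $Z_1=W_h\setminus J$ and $Z_2=\emptyset$ gives $\widehat\Phi(X)\ge\gamma(W_h\setminus J)+\beta(J)$, and $\beta_y\ge\frac1{d_y}-\frac16$ by Lemma~\ref{lem:basic}.
\end{proof}

The loss of $\frac16$ for each kept edge is often too much. It can be avoided by choosing the kept neighbor well: by Lemma~\ref{lem:basic}, a vertex $y$ collects $1/d_y$ if each of its $a_y+t_y$ edges to higher and tied neighbors can be credited with $\beta_y$. Call $(h,x)$ with $h\in H$ and $x\in W_h$ a \emph{good pair} if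
\[
\widehat\Phi(X)\ge\eta_h(x)\qquad\text{and}\qquad\Phi(X)\ge\eta_h(x)+\sigma_h .
\]

\begin{lemma}\label{lem:lower}
\begin{enumerate}
\item[(a)] If $u,v\in H$ are adjacent, then $(u,v)$ and $(v,u)$ are good pairs.
\end{enumerate}
Now let $H$ be independent. Then $Y\ne\emptyset$; let $y^*$ be a vertex of maximum degree $d^*$ in $Y$.
\begin{enumerate}
\item[(b)] The vertex $y^*$ has a higher neighbor, and all its higher neighbors are hubs. For every hub $h$ adjacent to $y^*$, the pair $(h,y^*)$ is good.
\item[(c)] Let $h$ be a hub adjacent to $y^*$, let $h'\ne h$ be another hub, and let $x'\in W_{h'}$, where $x'=y^*$ if $y^*\in W_{h'}$. Then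
\[
\widehat\Phi(X)\ge\eta_h(y^*)+\eta_{h'}(x')-\tfrac13,\qquad \Phi(X)\ge\eta_h(y^*)+\eta_{h'}(x')-\tfrac13+\sigma_h+\sigma_{h'} .
\]
\item[(d)] Let $H=\{h\}$. Then $d_h>d_y$ for all $y\in Y$ and $\alpha_h=0$. Let $Y_1$ be the set of vertices of $Y$ whose only higher neighbor is $h$; it contains $y^*$.
\begin{enumerate}
\item[(d1)] If $y,y'\in Y_1$ are distinct, then $\widehat\Phi(X)\ge\eta_h(\{y,y'\})$.
\item[(d2)] If $Y_1=\{y^*\}$, then $a_{y^*}=1$, $t_{y^*}=0$ and $\alpha_{y^*}=\frac1{d^*(d^*-1)}$. The set $Z$ of lower neighbors of $y^*$ in $X$ has $d^*-1-o_{y^*}$ elements, and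
\[
\widehat\Phi(X)\ge\gamma(Z)+o_{y^*}\alpha_{y^*},\qquad \widehat\Phi(X)\ge\eta_h(y^*)+\gamma(Z)-|Z|\,\alpha_{y^*} .
\]
\end{enumerate}
\end{enumerate}
In particular, by \textup{(a)} and \textup{(b)}, every admissible set has a good pair.
\end{lemma}

\begin{proof}
Each bound is an application of Lemma~\ref{lem:identity}(c); we name $F$, $Z_1$, $Z_2$, and an unnamed $Z_2$ is empty. In (a)--(c) we estimate $\hat\varphi(F)$. The bound for $\Phi$ follows in the same way, since $\varphi\ge\hat\varphi$ and, by Lemma~\ref{lem:hubedges}, $\varphi(E_u)$ exceeds the bound $\beta(W_u)$ used for $\hat\varphi(E_u)$ by $\sigma_u\ge0$.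

(a) The edge $uv$ is a tie, since neither end has a higher neighbor. Let $F$ consist of $E_u$ and the $t_v-1$ ties at $v$ other than $uv$, and let $Z_1=W_u-v$. Every edge of $F$ contains $u$ or $v$, so it is not inside $Z_1$. By Lemmas~\ref{lem:hubedges}, \ref{lem:identity}(b) and \ref{lem:basic} (with $a_v=0$, $t_v\ge1$),
\[
\hat\varphi(F)\ge\beta(W_u)+(t_v-1)\beta_v=\beta(W_u-v)+t_v\beta_v\ge\beta(W_u-v)+\tfrac1{d_v} .
\]
So $(u,v)$ is good, and so is $(v,u)$ by symmetry.

For the rest, $H$ is independent. Since $G[X]$ has an edge, $Y\neq\emptyset$. Also $W_u\subseteq Y$ for each hub $u$, and the sets $E_u$ are pairwise disjoint.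

(b) We have $a_{y^*}\ge1$ as $y^*\notin H$. Higher neighbors of $y^*$ lie in $X$, and not in $Y$ by the choice of $y^*$. No lower neighbor of $y^*$ is a hub. Hence, if $H^*$ is the set of hubs adjacent to $y^*$ and $t'$ is the number of ties from $y^*$ to $Y$, then $a_{y^*}+t_{y^*}=|H^*|+t'$. Let $F_0$ consist of the sets $E_u$, $u\in H^*$, and these $t'$ ties. Then
\begin{equation}\label{eq:F0}
\hat\varphi(F_0)\ge\sum_{u\in H^*}\beta(W_u)+t'\beta_{y^*}=\sum_{u\in H^*}\beta(W_u-y^*)+(a_{y^*}+t_{y^*})\beta_{y^*}\ge\sum_{u\in H^*}\beta(W_u-y^*)+\frac1{d^*} .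
\end{equation}
Every edge of $F_0$ contains a hub or $y^*$, so it is not inside $Y\setminus\{y^*\}$. Taking $F=F_0$ and $Z_1=W_h-y^*$ shows that $(h,y^*)$ is good.

(c) If $y^*\in W_{h'}$, then $h,h'\in H^*$. Take $F=F_0$, $Z_1=W_h-y^*$ and $Z_2=W_{h'}-y^*$. By \eqref{eq:F0},
\[
\widehat\Phi(X)\ge\gamma(W_h-y^*)+\gamma(W_{h'}-y^*)+\tfrac1{d^*}=\eta_h(y^*)+\eta_{h'}(y^*)-\tfrac1{d^*},
\]
and $d^*\ge3$. If $y^*\notin W_{h'}$, then $E_{h'}$ is disjoint from $F_0$. Take $F=F_0\cup E_{h'}$, $Z_1=W_h-y^*$ and $Z_2=W_{h'}-x'$; both sets lie in $Y\setminus\{y^*\}$. We obtain $\widehat\Phi(X)\ge\eta_h(y^*)+\gamma(W_{h'}-x')+\beta_{x'}\ge\eta_h(y^*)+\eta_{h'}(x')-\frac16$.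

(d) Vertices of maximum degree in $X$ are hubs, so $h$ is the only one. Hence $t_h=0$, $\alpha_h=0$, and $\hat\varphi(hx)=\beta_x$ for $x\in W_h$. By (b), every vertex of $Y$ of degree $d^*$ lies in $Y_1$.

(d1) Let $J=\{y,y'\}\subseteq W_h$, let $F$ consist of $E_h$ and all ties at $y$ or $y'$, and let $Z_1=W_h\setminus J$. The edges from $h$ to $Z_1$ give $\beta(Z_1)$. We must show that the set $F'$ of the remaining edges of $F$ has $\hat\varphi(F')\ge\frac1{d_y}+\frac1{d_{y'}}$. If $y$ and $y'$ are not adjacent, then $\hat\varphi(F')\ge(1+t_y)\beta_y+(1+t_{y'})\beta_{y'}$, and Lemma~\ref{lem:basic} applies with $a_y=a_{y'}=1$. If they are adjacent, $yy'$ is a tie, since otherwise one of them would have a second higher neighbor. Let $d$ be its degree and let $s_y\ge s_{y'}$. Both vertices have $a=1$ and $t\ge1$, so $s\le d-2$; then \eqref{eq:A2} gives $2(d-2)\ge d$, that is, $d\ge4$, and $s_y\ge2$. The edge $hy$ and the $t_y$ ties at $y$ are worth at least $\beta_y$ each, and the edge $hy'$ and the $t_{y'}-1$ other ties at $y'$ are worth at least $\beta_{y'}$ each. The integers $1+t_y,s_y\ge2$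 have sum $d$, and the integers $t_{y'},s_{y'}\ge1$ have sum $d-1$. Therefore
\[
\hat\varphi(F')\ge\frac{(1+t_y)s_y+t_{y'}s_{y'}}{d(d-1)}\ge\frac{2(d-2)+(d-2)}{d(d-1)}\ge\frac{2(d-1)}{d(d-1)}=\frac2d ,
\]
where the last inequality is $d\ge4$.

(d2) A tied neighbor of $y^*$ would be a second vertex of $Y$ of degree $d^*$, hence a second element of $Y_1$. So $t_{y^*}=0$, $a_{y^*}=1$, $s_{y^*}=d^*-1$, $\beta_{y^*}=\frac1{d^*}=(d^*-1)\alpha_{y^*}$. Let $F_Z$ be the set of edges from $y^*$ to $Z$, so $\hat\varphi(F_Z)=\beta(Z)-|Z|\alpha_{y^*}$. For the first bound take $F=F_Z\cup\{hy^*\}$ and $Z_1=Z$; then $\hat\varphi(F)=\beta(Z)+(d^*-1-|Z|)\alpha_{y^*}$. For the second take $F=F_Z\cup E_h$, $Z_1=Z$ and $Z_2=W_h-y^*$; then $\hat\varphi(F)=\beta(W_h-y^*)+\frac1{d^*}+\beta(Z)-|Z|\alpha_{y^*}$. In both cases $F$ contains only strict edges.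
\end{proof}

\section{Leaves on a 2-connected graph}\label{sec:leaves}

We now prove the general form of the last step of Example~\ref{ex:F}.

\begin{proposition}\label{prop:A}
Let $G$ consist of a $2$-connected graph $B$ and leaves, each vertex of $B$ being adjacent to at most one leaf. Suppose that $R'(G'')>R'(G)$ for every proper connected spanning subgraph $G''$ of $G$. Then $X=V(B)$ is admissible and
\[
R'(G)-R'(B)=\widehat\Phi(X)>\tfrac23 .
\]
\end{proposition}

\begin{proof}
Let $P$ be the set of vertices of $B$ adjacent to a leaf. Degrees are taken in $G$.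

\emph{Admissibility.} By (C) and the hypothesis, (A2) holds, and then Lemma~\ref{lem:delete}(a) gives $s_x\ge1$ for all $x\in X$. If $d_x=2$, both neighbors of $x$ lie in $B$ and have degree at least $2$, so $s_x=0$; hence $d_x\ge3$. Outer neighbors are leaves, so (A1) holds, and $o_x=1$ for $x\in P$, $o_x=0$ otherwise.

\emph{The formula.} Delete all leaf edges. Each vertex loses at most one edge (this is where we use that no vertex carries two leaves), so Lemma~\ref{lem:rule} gives
\[
R'(G)-R'(B)=\sum_{x\in P}\Bigl(\frac1{d_x}-\frac{s_x-1}{d_x(d_x-1)}\Bigr)-\lambda(P)=\sum_{x\in P}\alpha_x-\lambda(P)=\widehat\Phi(X).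
\]
Since $\sum_{x\in P}\frac{t_x}{d_x(d_x-1)}$ counts each tie inside $P$ twice, it is at least $2\lambda(P)$, and so
\begin{equation}\label{eq:direct}
\widehat\Phi(X)\ge\sum_{x\in P}\frac{a_x}{d_x(d_x-1)}+\lambda(P).
\end{equation}

\emph{Hub deletions.} Let $h\in H$ and $\emptyset\ne J\subsetneq W_h$ with $|J|\le2$; note that $|W_h|\ge2$. Delete the edges from $h$ to $W_h\setminus J$. The graph stays connected by (C), so $R'$ increases, and Lemma~\ref{lem:hubdel}, with $I$ the set of leaves at $h$, gives
\begin{equation}\label{eq:hubA}
\eta_h(J)>1\ \text{ if } h\notin P,\qquad \eta_h(J)>1-\tfrac1{|J|+1}\ \text{ if } h\in P .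
\end{equation}

\emph{Small degrees.} The bounds from \eqref{eq:hubA} are too weak in two places when the degrees are small, and there \eqref{eq:direct} takes over. Let $n_3$ be the number of vertices of $X$ of degree $3$.
\begin{enumerate}
\item[(S3)] Let $x\in X$ have degree $3$. Its only possible lower neighbor is a leaf, so $x\in P$ and $s_x=1$. A tie of degree $3$ would have $s_u+s_v=2<3$, against \eqref{eq:A2}. So $a_x=2$, $\beta_x=\frac16$, and $x$ contributes $\frac13$ to \eqref{eq:direct}.
\item[(S4)] Let $n_3\le1$ and let $x\in X$ have degree $4$. Then $s_x\le2$. If $x$ had a neighbor of degree $3$, \eqref{eq:A2} would give $\frac{4-s_x}{12}<\frac16$, that is, $s_x\ge3$. So $x\in P$ and $s_x=1$. A tie of degree $4$ would have $s_u+s_v=2<4$. So $a_x=3$, $\beta_x=\frac1{12}$, and $x$ contributes $\frac14$ to \eqref{eq:direct}.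
\end{enumerate}
Thus $\widehat\Phi(X)>\frac23$ in each of two situations: (T1) $n_3\ge2$ and \eqref{eq:direct} has a positive term besides those of two vertices of degree $3$; (T2) $n_3\le1$ and $X$ has three vertices of degree at most $4$, which contribute at least $\frac34$.

\medskip\noindent\emph{Case 1: some hub $h$ is not in $P$.} For any $x\in W_h$, Lemma~\ref{lem:hubedges} and \eqref{eq:hubA} give $\widehat\Phi(X)\ge\eta_h(x)-\frac16>\frac56$. From now on $H\subseteq P$, so $\eta_h(x)>\frac12$ for all $h\in H$ and $x\in W_h$.

\medskip\noindent\emph{Case 2: two hubs $u,v$ are adjacent.} Let $d$ be their common degree. Here $\hat\varphi(uv)=\beta_u+\beta_v-\frac1{d(d-1)}$, so Lemma~\ref{lem:hubedges} gives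
\[
\hat\varphi(E_u\cup E_v)\ge\beta(W_u)+\beta(W_v)-\hat\varphi(uv)>\beta(W_u-v)+\beta(W_v-u).
\]
The sets $Z_1=W_u-v$ and $Z_2=W_v-u$ contain neither $u$ nor $v$, so Lemma~\ref{lem:identity}(c) yields $\widehat\Phi(X)>\eta_u(v)+\eta_v(u)-\frac2d>1-\frac2d$. This is at least $\frac23$ for $d\ge6$. Let $d\le5$. If $n_3\ge2$, the tie $uv$ lies inside $P$ and (T1) applies. Let $n_3\le1$. By (S3) and (S4) there are no ties of degree $3$ or $4$, so $d=5$, and by \eqref{eq:A2} we may assume $s_u\ge3$. Then $u$ has at least two lower neighbors in $X$, one of which has degree $4$. By (S4) and \eqref{eq:A2}, $\frac{5-s_u}{20}<\frac1{12}$, so $s_u\ge4$. Hence $u$ has at least three lower neighbors in $X$, and (T2) applies.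

\medskip\noindent\emph{Case 3: $H$ is independent and $|H|\ge2$.} By Lemma~\ref{lem:lower}(b) some hub $h$ is adjacent to $y^*$, and Lemma~\ref{lem:lower}(c) gives $\widehat\Phi(X)>\frac12+\frac12-\frac13=\frac23$.

\medskip\noindent\emph{Case 4: $H=\{h\}$.} We use Lemma~\ref{lem:lower}(d). Here $|W_h|=d_h-1\ge d^*\ge3$. If $Y_1$ has two elements $y,y'$, then $\{y,y'\}\subsetneq W_h$, and (d1) with \eqref{eq:hubA} gives $\widehat\Phi(X)\ge\eta_h(\{y,y'\})>\frac23$.

Let $Y_1=\{y^*\}$, put $g=o_{y^*}\in\{0,1\}$, and let $Z$ be as in (d2), so $|Z|=d^*-1-g\ge1$. Deleting the edges from $y^*$ to $Z$ keeps $hy^*$, so $G$ stays connected by (C), and Lemma~\ref{lem:delete}(c) gives $\gamma(Z)>1-\frac1{d^*}-\frac g2$. If $g=0$, the first bound in (d2) gives $\widehat\Phi(X)>1-\frac1{d^*}\ge\frac23$. If $g=1$, the second bound gives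
\[
\widehat\Phi(X)>\frac12+\Bigl(\frac12-\frac1{d^*}\Bigr)-\frac{d^*-2}{d^*(d^*-1)}=1-\frac{2d^*-3}{d^*(d^*-1)} .
\]
For $d^*\ge6$ this is at least $\frac23$, because $d^*(d^*-1)-3(2d^*-3)=d^*(d^*-7)+9>0$. Let $d^*\le5$. The $d^*-2$ vertices of $Z$ have degrees between $3$ and $d^*-1$, so $d^*\ge4$. If $n_3\ge2$, the vertex $y^*\in P$ contributes $\frac1{d^*(d^*-1)}>0$ to \eqref{eq:direct} and (T1) applies. If $n_3\le1$, then $d^*\ne4$, since otherwise $Z$ would consist of two vertices of degree $3$; so $d^*=5$, $|Z|=3$, and (T2) applies.
\end{proof}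

\section{Two bounds in terms of distances}\label{sec:dist}

Path replacement needs a lower bound for $R'(B^+)$ in terms of the distance from a leaf. Proposition~\ref{prop:D0} supplies it with $\varepsilon=0$, and Proposition~\ref{prop:D1} with $\varepsilon=\frac13$.

\begin{proposition}\label{prop:D0}
If $G$ is connected and has an edge, then $2R'(G)\ge D(G)$.
\end{proposition}

\begin{proof}
Let $G$ be a counterexample with fewest edges and let $D=D(G)$. By (U), $D>2R'(G)\ge2$. Fix $p,p'$ at distance $D$. By minimality and (M1), every proper connected spanning subgraph $G''$ has $2R'(G'')\ge D(G'')\ge D>2R'(G)$. Deleting a leaf other than $p,p'$ would preserve $\operatorname{dist}(p,p')$ and would not increase $R'$ (Lemma~\ref{lem:prune}(a)), giving a smaller counterexample. So all leaves belong to $\{p,p'\}$, and if both are leaves they have different neighbors, as $D\ge3$.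

\emph{Claim: for every cut vertex $c$, at most one component of $G-c$ has two or more vertices.} Otherwise choose a split $(A,B)$ at $c$ with such a component on each side. Both sides have an edge not at $c$, so $A^+$ and $B^+$ have fewer edges than $G$ and satisfy the proposition. If $p$ and $p'$ lie on different sides, then by \eqref{eq:split}
\[
2R'(G)\ge(\operatorname{ecc}_A(c)+1)+(\operatorname{ecc}_B(c)+1)-2\ge D .
\]
If both lie on one side, say in $A$, then \eqref{eq:split} and $R'(B^+)\ge1$ give $2R'(G)\ge2R'(A^+)\ge D(A^+)\ge D$. Both cases are contradictions.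

Let $K$ be $G$ with its leaves removed, a nonempty connected graph. If $|V(K)|=1$, then $G$ is a star and $D\le2$. If $|V(K)|=2$, each vertex of $K$ carries a leaf, so $G=P_4$ and $2R'=3=D$. Hence $|V(K)|\ge3$. Suppose that $K$ has a cut vertex $c$. Two components of $K-c$ lie in different components of $G-c$, and each contains a vertex of degree at least $2$ in $G$, which has a neighbor other than $c$. This contradicts the claim. So $K$ is $2$-connected, and Proposition~\ref{prop:A} applies with $B=K$, giving $\widehat\Phi(V(K))>\frac23$. But at most two vertices carry a leaf, so $\widehat\Phi(V(K))\le\Phi(V(K))\le2\cdot\frac13$ by Lemma~\ref{lem:basic}, a contradiction.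
\end{proof}

In the proof of (II), deleting an edge may destroy $2$-connectivity, and with it the surplus $\frac23$. The resulting graph still has no leaves, so the farthest vertex on the shallow side of a cut vertex has degree at least $2$. The next proposition recovers the surplus from this fact. The hypothesis on $y_0$ is needed: for the two ends of a path with $n\ge3$ vertices, $2R'=n-1$ equals their distance.

\begin{proposition}\label{prop:D1}
Let $G$ be connected, let $z$ be a leaf, and let $y_0$ be a vertex of degree at least $2$. Then $2R'(G)\ge\operatorname{dist}(z,y_0)+\frac23$.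
\end{proposition}

\begin{proof}
Let $(G,z,y_0)$ be a counterexample with fewest edges, let $\ell=\operatorname{dist}(z,y_0)$, and let $q$ be the neighbor of $z$. Since $2R'(G)\ge2$, we have $\ell\ge2$, so $q\ne y_0$.

\medskip\noindent\emph{Step 1: $B=G-z$ is $2$-connected.} First, $y_0$ is not a cut vertex of $G$: otherwise a neighbor of $y_0$ in a component of $G-y_0$ not containing $z$ has distance $\ell+1$ from $z$, and Proposition~\ref{prop:D0} gives $2R'(G)\ge\ell+1$.

Let $c$ be a cut vertex of $G$, so $c\ne y_0,z$. If a component $Q$ of $G-c$ contained neither $z$ nor $y_0$, deleting $Q$ would preserve $d_z$, $d_{y_0}$ and $\ell$ and would not increase $R'$ (Lemma~\ref{lem:prune}(a)), giving a smaller counterexample. So $G-c$ has exactly two components, one containing $z$ and one containing $y_0$. Suppose $c\ne q$, and let $(A_1,A_2)$ be the split at $c$ with $z\in V(A_1)$, $y_0\in V(A_2)$. The edge $zq$ of $A_1$ is not at $c$, so $A_2^+$ has fewer edges than $G$. Minimality, applied to a new leaf of $A_2^+$ and $y_0$, gives $2R'(A_2^+)\ge\operatorname{dist}(c,y_0)+1+\frac23$.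 Proposition~\ref{prop:D0}, applied to $z$ and a new leaf of $A_1^+$, gives $2R'(A_1^+)\ge\operatorname{dist}(z,c)+1$. By \eqref{eq:split}, $2R'(G)\ge\ell+\frac23$, a contradiction. So $q$ is the only cut vertex of $G$, and $G-q$ has the two components $\{z\}$ and $B-q$.

The graph $B$ is connected and contains $y_0$ and two neighbors of $y_0$. The vertex $q$ is not a cut vertex of $B$, and any other cut vertex of $B$ would be one of $G$. So $B$ is $2$-connected, and $d_q\ge3$.

\medskip\noindent\emph{Step 2: what deletions can do.} Let $G''$ be a connected spanning subgraph of $G$; in it $z$ is a leaf at distance at least $\ell$ from $y_0$.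
\begin{enumerate}
\item[(E1)] If $G''\ne G$ and $y_0$ has degree at least $2$ in $G''$, then $R'(G'')>R'(G)$, since $2R'(G'')\ge\ell+\frac23$ by minimality.
\item[(E2)] In any case $R'(G'')>R'(G)-\frac13$, since $2R'(G'')\ge\ell>2R'(G)-\frac23$ by Proposition~\ref{prop:D0}.
\end{enumerate}
All deletions below remove some but not all edges of $B$ at one vertex, so they preserve connectivity by (C). Every $x\in V(B)\setminus\{y_0\}$ has $d_x\ge3$. Indeed, if $d_x=2$, then $x\ne q$ and both neighbors of $x$ lie in $B$, so $s_x=0$; deleting an edge $xy$ with $y\ne y_0$ does not increase $R'$ by Lemma~\ref{lem:delete}(a), against (E1).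

\medskip\noindent\emph{Step 3: the case $d_{y_0}\ge3$.} After the deletion of one edge of $B$ the degree of $y_0$ is at least $2$, so $X=V(B)$ is admissible by (E1). The only outer edge is $qz$, so $\widehat\Phi(X)\le\Phi(X)=\alpha_q\le\frac13$. Let $h$ be a hub. If $h\ne y_0$, delete all edges from $h$ to $W_h$ but one, $hx$. The vertex $y_0$ loses at most one edge, so (E1) and Lemma~\ref{lem:hubdel} give $\eta_h(x)>\frac12$ if $h=q$ (with $I=\{z\}$) and $\eta_h(x)>1$ otherwise. By Lemma~\ref{lem:hubedges}, $\widehat\Phi(X)>\frac12-\frac16=\frac13$, a contradiction. If $h=y_0$, keep the edges to a set $J$ of two neighbors. Then (E1) gives $\eta_h(J)>1$, and $\widehat\Phi(X)>1-\frac26$, again a contradiction.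

\medskip\noindent\emph{Step 4: the case $d_{y_0}=2$, setup.} Let $N(y_0)=U=\{u_1,u_2\}$ and $X=V(B)\setminus\{y_0\}$. Then $G[X]=B-y_0$ is connected with at least two vertices, degrees in $X$ are at least $3$, and the vertices outside $X$ are $z$ and the neutral vertex $y_0$. By (E1), $X$ is admissible. The outer edges are $qz$, $u_1y_0$, $u_2y_0$, so
\begin{equation}\label{eq:three}
\Phi(X)=\alpha_q+\alpha_{u_1}+\alpha_{u_2},
\end{equation}
also when $q\in U$. Deleting $y_0u_i$ changes $R'$ by $\beta_{y_0}-\alpha_{u_i}=-\alpha_{u_i}$, so $\alpha_{u_i}<\frac13$ by (E2). For a vertex of $U$ under discussion, $u'$ denotes the other one. We claim that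
\begin{equation}\label{eq:upper}
\Phi(X)<\alpha_q+\sigma_h+\eta_h(x)-\tfrac13\qquad\text{for every hub } h\ne q \text{ and every } x\in W_h .
\end{equation}
Delete all edges at $h$ except $hx$; by Lemma~\ref{lem:hubdel} with $I=\emptyset$ the change is $\eta_h(x)-1$. If $h\notin U$, then $y_0$ is untouched, (E1) gives $\eta_h(x)>1$, and $\Phi(X)<\alpha_q+\frac23$ by \eqref{eq:three}. If $h\in U$, then (E2) gives $\eta_h(x)>\frac23$, we have $\sigma_h=\alpha_h$, and $\Phi(X)=\alpha_q+\sigma_h+\alpha_{u'}<\alpha_q+\sigma_h+\frac13$. This proves \eqref{eq:upper}.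

\medskip\noindent\emph{Step 5: $H=\{q\}$ and $q\notin U$.} Let $(h,x)$ be a good pair. If $h\ne q$, then $\Phi(X)\ge\eta_h(x)+\sigma_h$ and \eqref{eq:upper} give $\alpha_q>\frac13$, against Lemma~\ref{lem:basic}. So $h=q$. Suppose $q\in U$; then $o_q=2$. If $W_q\ne\{x\}$, delete the edges from $q$ to $W_q-x$. By Lemma~\ref{lem:hubdel} with $I=\{z,y_0\}$ and $k=3$ the change is $\eta_q(x)-\frac13$, and it is positive by (E1). If $W_q=\{x\}$, then $3\le d_x\le d_q=3$ and $\eta_q(x)=\frac13$. In both cases $\Phi(X)\ge\frac13+2\alpha_q$, whereas \eqref{eq:three} gives $\Phi(X)=2\alpha_q+\alpha_{u'}<2\alpha_q+\frac13$.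

So $q\notin U$, $\sigma_q=\alpha_q$, and $q$ is the hub of every good pair. By Lemma~\ref{lem:lower}(a), $H$ is independent, and by (b), $q$ is adjacent to $y^*$. If there were a hub $h'\ne q$, Lemma~\ref{lem:lower}(c) would give $\Phi(X)\ge\eta_q(y^*)+\eta_{h'}(x')-\frac13+\alpha_q+\sigma_{h'}$ for a suitable $x'\in W_{h'}$. This contradicts \eqref{eq:upper}, because $\eta_q(y^*)>0$.

\medskip\noindent\emph{Step 6: the single hub $q$.} We use Lemma~\ref{lem:lower}(d) with $h=q$. Now $\alpha_q=0$, so $\widehat\Phi(X)\le\Phi(X)=\alpha_{u_1}+\alpha_{u_2}<\frac23$, and $|W_q|=d_q-1\ge d^*\ge3$. If $Y_1$ has two elements $y,y'$, delete the edges from $q$ to $W_q\setminus\{y,y'\}$. By Lemma~\ref{lem:hubdel} with $I=\{z\}$ and $k=3$ the change is $\eta_q(\{y,y'\})-\frac23$, which is positive by (E1); so $\widehat\Phi(X)>\frac23$ by (d1), a contradiction.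

Let $Y_1=\{y^*\}$ and let $Z$ be as in (d2). Since $y^*\ne q$, no leaf is adjacent to $y^*$. Delete all edges at $y^*$ except $qy^*$. By Lemma~\ref{lem:delete}(c) with $g=0$ the change is $\gamma(Z)-1+\frac1{d^*}\le\gamma(Z)-\frac23$, whether or not the neutral vertex $y_0$ is among the lower neighbors. If $y^*\notin U$, (E1) gives $\gamma(Z)>\frac23$, so $\widehat\Phi(X)>\frac23$ by (d2), a contradiction. If $y^*\in U$, (E2) gives $\gamma(Z)>\frac13$, and $o_{y^*}=1$, so $\widehat\Phi(X)>\frac13+\alpha_{y^*}$ by (d2); but $\Phi(X)=\alpha_{y^*}+\alpha_{u'}<\alpha_{y^*}+\frac13$. This contradiction completes the proof.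
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $G$ be a graph with fewest edges among those that violate (I) or (II). Thus both statements hold for all graphs with fewer edges to which they apply.

\subsection*{The case that $G$ violates (I)}

Assume $2R'(G)<\tau(G)$. By Proposition~\ref{prop:D0} and (M3), $G$ is not a tree. By minimality and (M1), every proper connected spanning subgraph $G''$ has $2R'(G'')\ge\tau(G'')\ge\tau(G)>2R'(G)$. We show that $G$ has the shape required in Proposition~\ref{prop:A}.

Let $c$ be a cut vertex, and let $C_c$ be a component of $G-c$ that contains a vertex at maximum distance from $c$. Let $A=G[V(C_c)\cup\{c\}]$, $B_c=G-V(C_c)$ and $L=\operatorname{ecc}_{B_c}(c)\le\operatorname{ecc}_A(c)$. Proposition~\ref{prop:D0} gives $2R'(B_c^+)\ge D(B_c^+)\ge L+1$, so Lemma~\ref{lem:path} with $\varepsilon=0$ yields $2R'(G_L)\le2R'(G)<\tau(G)\le\tau(G_L)$. By minimality $|E(G_L)|\ge|E(G)|$, that is, $|E(B_c)|\le L$. The connected graph $B_c$ contains a path of length $L$ starting at $c$, so it is this path.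

Since $G$ contains a cycle, it has a maximal $2$-connected subgraph $B$. Adding to a $2$-connected graph an edge, or a path with two distinct ends in it, leaves it $2$-connected. Hence $B$ is induced, and each component $Q$ of $G-V(B)$ has exactly one neighbor $c$ in $B$. This $c$ is a cut vertex of $G$, and $Q$ is a component of $G-c$ different from the one containing $B-c$. That one is $C_c$, since otherwise $B$ would be contained in the path $B_c$. So $Q=B_c-c$, and $G$ is $B$ with at most one pendant path at each vertex.

If a pendant path has length at least $2$ and ends in the leaf $z$, then Lemma~\ref{lem:prune}(b), minimality and (M2) give $2R'(G)=2R'(G-z)+1\ge\tau(G-z)+1\ge\tau(G)$, a contradiction. So all pendant paths have length $1$, and Proposition~\ref{prop:A} gives $R'(G)-R'(B)>\frac23$. In particular $B\ne G$, so $B$ has fewer edges and satisfies (II). With (M2),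
\[
2R'(G)>2R'(B)+\tfrac43\ge\tau(B)+2\ge\tau(G),
\]
a contradiction.

\subsection*{The case that $G$ violates (II)}

Now $G$ is $2$-connected and $2R'(G)<\tau(G)+\frac23$. For a proper connected spanning subgraph $G''$, statement (I) and (M1) give $2R'(G'')\ge\tau(G)$, so
\begin{equation}\label{eq:third}
R'(G'')>R'(G)-\tfrac13 .
\end{equation}
This is weaker than (A2). For edges between vertices of degree at least $3$ we can do better, thanks to Proposition~\ref{prop:D1}.

\medskip\noindent\emph{Claim 1: if $e=xy$ is an edge with $d_x,d_y\ge3$, then $R'(G-e)>R'(G)$.} Suppose that $G_1=G-e$ has $R'(G_1)\le R'(G)$. The graph $G_1$ is connected, all its degrees are at least $2$, and $\tau(G_1)\ge\tau(G)$. It suffices to show $2R'(G_1)\ge\tau(G_1)+\frac23$, since then $G$ satisfies (II). If $G_1$ is $2$-connected, this holds by minimality. Otherwise take a split $(A_1,A_2)$ of $G_1$ at a cut vertex $c$, numbered so that $\operatorname{ecc}_{A_1}(c)\ge L:=\operatorname{ecc}_{A_2}(c)\ge1$. Let $y_0\in V(A_2)$ have distance $L$ from $c$. Its degree in $A_2^+$ equals its degree in $G_1$, so it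 is at least $2$, and a new leaf of $A_2^+$ has distance $L+1$ from $y_0$. Proposition~\ref{prop:D1} gives $2R'(A_2^+)\ge L+1+\frac23$. Let $G_L$ be $A_1$ with a path of length $L$ attached at $c$. By Lemma~\ref{lem:path} with $\varepsilon=\frac13$ we have $R'(G_L)\le R'(G_1)-\frac13$ and $\tau(G_L)\ge\tau(G_1)$. Also $|E(G_L)|=|E(A_1)|+L\le|E(G_1)|<|E(G)|$, so $G_L$ satisfies (I), and $2R'(G_1)\ge2R'(G_L)+\frac23\ge\tau(G_1)+\frac23$.

\medskip\noindent\emph{Claim 2: no two vertices of degree $2$ are adjacent.} There are no leaves, so both would have $s=0$, and by Lemma~\ref{lem:delete}(a) deleting the edge between them would change $R'$ by $-\frac12$, against \eqref{eq:third}.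

\medskip
Let $\Lambda$ be the set of vertices of degree $2$ and let $N=V(G)\setminus\Lambda$. By Claim 2, $\Lambda$ is independent, $N\neq\emptyset$, and all vertices of $\Lambda$ are neutral. Each component of $G[N]$ is a candidate for an admissible set. We are going to delete many edges from such a component to $\Lambda$, and we choose the component so that the rest of the graph holds together without it. Let $M$ be the multigraph whose nodes are the components of $G[N]$, with one edge for each $v\in\Lambda$ whose two neighbors lie in different components. It is connected: on a path of $G$ between two vertices of $N$, each vertex of $\Lambda$ has both neighbors in $N$. Let $X$ be the vertex set of a node whose removal leaves $M$ connected or empty; if $M$ has more than one node, a leaf of a spanning tree of $M$ will do.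

If $X=\{h\}$, all neighbors of $h$ lie in $\Lambda$ and $d_h\ge3$. Deleting all edges at $h$ but one preserves connectivity by (C) and changes $R'$ by $-1+\frac12$ by Lemma~\ref{lem:delete}(b), against \eqref{eq:third}. So $|X|\ge2$. All outer neighbors of vertices of $X$ lie in $\Lambda$, so $X$ is admissible by Claim 1. Let $(h,x)$ be a good pair (Lemma~\ref{lem:lower}). Deleting all edges at $h$ except $hx$ preserves connectivity and changes $R'$ by $\eta_h(x)-1$ (Lemma~\ref{lem:hubdel} with $I=\emptyset$). By \eqref{eq:third},
\begin{equation}\label{eq:big}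
\widehat\Phi(X)\ge\eta_h(x)>\tfrac23 .
\end{equation}

\medskip\noindent\emph{The random deletion.} In Proposition~\ref{prop:A}, $\widehat\Phi(X)$ was the gain from deleting all outer edges. Here a vertex of $\Lambda$ may have both neighbors in $X$ and must keep one of its edges, so we can delete only about half of the outer edges. A random choice treats all vertices of $X$ fairly and gains at least $\frac12\widehat\Phi(X)$ on average.

Let $O$ be the set of edges $xv$ with $x\in X$, $v\in\Lambda$ and the other neighbor of $v$ in $N\setminus X$. If $X=N$, then $O=\emptyset$. If $X\ne N$, every path from $X$ to $N\setminus X$ uses an edge of $O$. So $O\ne\emptyset$, and $O=\{xv\}$ would make $v$ a cut vertex; hence $|O|\ge2$ by $2$-connectivity. Form a random set $E'$ of outer edges as follows. For each $v\in\Lambda$ with both neighbors in $X$, put one of its two edges into $E'$, each with probability $\frac12$. If $O\ne\emptyset$, choose $e_0\in O$ uniformly and put all edges of $O\setminus\{e_0\}$ into $E'$.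

The graph $G-E'$ is connected. Indeed, all components of $G[N]$ are intact. Those other than $G[X]$, if any, are joined to each other through vertices of $\Lambda$ with both neighbors outside $X$, by the choice of $X$, and these vertices keep both edges. The end of $e_0$ in $\Lambda$ keeps both edges and joins $X$ to the rest. Finally, every vertex of $\Lambda$ keeps at least one edge to $N$.

For $x\in X$ let $j_x$ be the number of edges of $E'$ at $x$. Each of the $o_x$ outer edges at $x$ lies in $E'$ with probability $\frac12$ or $1-\frac1{|O|}\ge\frac12$, so $\mathbb E\,j_x\ge o_x/2$. Since $x$ has a neighbor in $X$, we have $d_x-j_x\ge1$. Put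
\[
\kappa_x=\frac1{d_x-j_x}-\frac1{d_x}=\frac{j_x}{d_x(d_x-j_x)}\ge\frac{j_x}{d_x(d_x-1)} .
\]
The deleted edges weigh $\sum_{x\in X}j_x/d_x=\sum_{x\in X}\kappa_x(d_x-j_x)$. The surviving edges are of three kinds. The $s_x-j_x$ surviving edges from $x\in X$ to lower neighbors have new weight at most $\frac1{d_x-j_x}$, so each gains at most $\kappa_x$. A tie $uv$ of $G[X]$ gains exactly $\min\{\kappa_u,\kappa_v\}$. Any other edge has no end in $X$; an end of largest degree lies in $N\setminus X$, keeps its degree and determines the weight, so the edge does not change. Using $d_x-s_x=a_x+t_x$ and $\sum_{x\in X}\kappa_xt_x=\sum_{\text{ties}}(\kappa_u+\kappa_v)$, with sums over the ties $uv$ of $G[X]$, we obtain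
\[
R'(G)-R'(G-E')\ge\sum_{x\in X}\kappa_x(d_x-s_x)-\sum_{\text{ties}}\min\{\kappa_u,\kappa_v\}
=\sum_{x\in X}\kappa_xa_x+\sum_{\text{ties}}\max\{\kappa_u,\kappa_v\} .
\]
The same rearrangement applied to the definition of $\widehat\Phi$ gives
\[
\widehat\Phi(X)=\sum_{x\in X}\frac{o_x(a_x+t_x)}{d_x(d_x-1)}-\sum_{\text{ties}}\frac{\min\{o_u,o_v\}}{d(d-1)}
=\sum_{x\in X}\frac{o_xa_x}{d_x(d_x-1)}+\sum_{\text{ties}}\frac{\max\{o_u,o_v\}}{d(d-1)} .
\]
Since $\mathbb E\max\{j_u,j_v\}\ge\max\{\mathbb E\,j_u,\mathbb E\,j_v\}\ge\frac12\max\{o_u,o_v\}$, taking expectations and using \eqref{eq:big} yields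
\[
\mathbb E\bigl[R'(G)-R'(G-E')\bigr]\ge\tfrac12\widehat\Phi(X)>\tfrac13 .
\]
So for some choice of $E'$, necessarily nonempty, the proper connected spanning subgraph $G-E'$ has $R'(G-E')<R'(G)-\frac13$. This contradicts \eqref{eq:third} and completes the proof of Theorem~\ref{thm:main}, and with it the proof of Theorem~\ref{thm:radius}. \qed

\begin{thebibliography}{1}

\bibitem{mmn}
Miskolc Mathematical Notes, doi:10.18514/mmn.2013.662, \texttt{https://core.ac.uk/download/163101582.pdf}.

\end{thebibliography}
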